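# Negative refraction on a near-checkerboard: trajectories that no band contains

## 1. A four-interval exchange with a plane isometry on each interval

Cut a segment into four consecutive open intervals $A,B,C,D$ of lengths $\ell_A,\ell_B,\ell_C,\ell_D>0$ and put the pieces back, without turning them, in the order $B,D,A,C$. Writing $\ell=(\ell_A,\ell_B,\ell_C,\ell_D)$ and $|\ell|=\ell_A+\ell_B+\ell_C+\ell_D$, this is the map $S_\ell$ of $(0,|\ell|)$ (minus finitely many points) that translates the four intervals by
$$A:\ +\ell_B+\ell_D,\qquad B:\ -\ell_A,\qquad C:\ +\ell_D,\qquad D:\ -(\ell_A+\ell_C). \tag{1}$$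

Next take linearly independent vectors $u,v\in\mathbb R^2$, the lattice $\Lambda=\mathbb Zu+\mathbb Zv$, and for $\lambda\in\Lambda$ the translation $\tau_\lambda(z)=\lambda+z$ and the point reflection $\rho_\lambda(z)=\lambda-z$. They form a group $\Gamma$, with the rules
$$\rho_\lambda\rho_\mu=\tau_{\lambda-\mu},\qquad \tau_\lambda\rho_\mu=\rho_{\lambda+\mu},\qquad \rho_\lambda\tau_\mu=\rho_{\lambda-\mu},\qquad \rho_\lambda^2=1. \tag{2}$$
Attach to each letter $I$ a *label* $s_I\in\Gamma$ and let the exchange carry a group element along:
$$\hat S(g,x)=(g\,s_I,\ S_\ell x)\qquad\text{for }x\in I .$$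
The labels that matter are, with $h:=-(u+v)$,
$$s_A=\rho_{2u+v},\qquad s_B=\rho_u,\qquad s_C=\tau_h,\qquad s_D=\tau_{-(2u+v)}. \tag{3}$$

The sequence of letters of the intervals that an orbit visits is its *itinerary*. A point $x$ is *regular* if its two-sided $S_\ell$-orbit is defined and avoids all endpoints of the intervals $A,B,C,D$ and of their images.

**Example.** Let $\ell=(1,3,2,1)$. Then $A=(0,1)$, $B=(1,4)$, $C=(4,6)$, $D=(6,7)$, and the images are $S_\ell B=(0,3)$, $S_\ell D=(3,4)$, $S_\ell A=(4,5)$, $S_\ell C=(5,7)$. The point $1.5$ runs through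
$$1.5\to0.5\to4.5\to5.5\to6.5\to3.5\to2.5\to1.5,$$
with itinerary $BACCDBB$. With the labels (3) the group element is multiplied over one round by
$$\rho_u\rho_{2u+v}\,\tau_h\tau_h\,\tau_{-(2u+v)}\,\rho_u\rho_u=\tau_{h}\tau_{2h}\tau_{-(2u+v)}=\tau_{-(5u+4v)} .$$
So $x$ comes back, while $g(0)$ has moved by $\pm(5u+4v)$. It moves by the same vector in every round: the points $g(0)$ form an unbounded set, but they stay near one straight line.

What is this for? Put a unit square around each point of $\Lambda$ and let a particle travel through the plane, refracted with coefficient $-1$ at the sides of the squares. Each passage of the particle through a vertical side of a square will be recorded as a pair $(g,x)$, where $g\in\Gamma$ says which side of which square and $x$ says where on the side. For lattices close to a checkerboard, the motion traced backwards will be exactly $\hat S$ with the labels (3), and $g(0)$ will tell us where the particle is. The question of whether a trajectory stays in a strip then becomes a question about products of the labels (3).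

## 2. Refraction with coefficient $-1$, bands, and the conjecture

Fix $a,b>0$, a lattice $\Lambda\subset\mathbb R^2$ and the closed rectangle $R$ of size $a\times b$ centred at the origin with sides parallel to the axes. The *obstacles* are the translates $\lambda+R$, $\lambda\in\Lambda$. A particle moves along straight segments, may enter the obstacles and leave them, and at each crossing of the boundary of an obstacle its direction changes by the Snell–Descartes law with coefficient $-1$: the angles $\varphi,\varphi'$ with the normal satisfy $\sin\varphi'=-\sin\varphi$. In terms of velocities, the normal component is kept and the tangential one is reversed: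
$$\text{horizontal side: }(v_1,v_2)\mapsto(-v_1,v_2),\qquad \text{vertical side: }(v_1,v_2)\mapsto(v_1,-v_2).$$
If the slope is $t$ outside the obstacles, it is $-t$ inside. The rule is compatible with reversing time.

**Definitions.** $\Lambda$ is *$(a,b)$-admissible* if the obstacles do not intersect. A *band* is a set $\{z:c_1\le w(z)\le c_2\}$ with $w\ne0$ a linear functional. A direction $\theta\in\mathbb S^1$ is *trapped* if any trajectory parallel to this direction on the exterior of the obstacles is contained in some band. A trajectory is *regular* if it is bi-infinite and never meets a corner of an obstacle.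

For instance, a closed trajectory lies in a band, and so does a trajectory that is invariant under a nonzero translation $\tau_\mu$: it is a union of translates by $\mathbb Z\mu$ of a bounded piece, so any $w$ with $w(\mu)=0$ is bounded on it. Admissibility is a condition on closed rectangles: the lattice spanned by $(1,1)$ and $(1,-1)$ is not $(1,1)$-admissible, since its unit squares touch at corners, but every multiple of it by a factor greater than $1$ is.

**Conjecture** (from "Notes On Tiling Billiards : Some Thoughts And Questions", http://pa-ro.net/doc/Tree-conjecture.pdf). For all $a,b$ and all lattices $\Lambda$ that are $(a,b)$-admissible, almost any direction $\theta\in\mathbb S^1$ is trapped.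

The conjecture is false, for every choice of $a,b>0$.

**Theorem.** Let $a,b>0$ and $0<\tau\le\frac14$. There are uncountably many $(a,b)$-admissible lattices $\Lambda$, all of covolume $2ab$, such that for **every** $\theta$ with $\frac ab\tan\theta\in[\tau,1-\tau]$, regular trajectories parallel to $\theta$ outside the obstacles exist, and **none** of them is contained in a band; indeed every nonzero linear functional is unbounded along each of them. In particular the set of untrapped directions has positive measure.

The theorem makes no claim about lattices of covolume different from $2ab$ or about generic lattices.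

**Normalization.** The linear map $\mathrm{diag}(a,b)$ commutes with the two crossing rules. It sends unit squares to $a\times b$ rectangles, slopes $\pm t$ to $\pm tb/a$, trajectories to trajectories, bands to bands, and multiplies covolumes by $ab$. So it is enough to treat $a=b=1$. From now on the obstacles are the closed unit squares $Q_\lambda=\lambda+[-\frac12,\frac12]^2$, and
$$t=\tan\theta\in J:=[\tau,1-\tau],\qquad\text{outside velocity }\pm(1,t),\qquad\text{inside velocity }\pm(1,-t).$$
The letters $a,b$ become free for other use. The corners of a square are called NW, NE, SW, SE. The group $\Gamma$ of Section 1 consists of symmetries of the obstacle system, because $\Lambda=-\Lambda$, the square is centrally symmetric, and $z\mapsto -z$ preserves slopes and crossing rules.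

## 3. Hand computations: a diagonal direction and the touching checkerboard

**Square lattice, slope $1$.** Let $\Lambda=r\mathbb Z^2$ with $r\ge2$, and $t=1$. Along an outside segment $z_2-z_1$ is constant. On the square centred at $(ri,rj)$ this function takes values in $r(j-i)+[-1,1]$. A regular outside line that meets no square is a trajectory and lies in a band. Otherwise, after a translation in $\Lambda$, its value $s$ lies in $(-1,1)$, and $s\ne0$ because $s=0$ leads to a corner. Squares off the main diagonal have values outside $(-1,1)$, so only squares on the diagonal are met. Say $s>0$ and the velocity is $(1,1)$. The particle enters the left side of a square at height $s$ above SW, moves with velocity $(1,-1)$, leaves through the bottom at distance $s$ from SW, and then has velocity $(-1,-1)$ and value $-s$. It goes back to the previous square on the diagonal, enters its right side at depth $s$ below NE, and by the symmetric computation leaves through the top at distance $s$ from NE with velocity $(1,1)$ and value $s$. The trajectory is closed. So this direction is trapped, apart from trajectories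 that meet corners.

**The touching checkerboard.** Take $u=(1,1)$, $v=(1,-1)$: the squares $Q_\lambda$ are the black squares of a checkerboard. They touch at corners, so this lattice is not admissible, but trajectories avoiding corners make sense. Let $0<t<1$ and start with an outward crossing of the right side of $Q_0$ at $(\frac12,\frac12-y)$, $0<y<1$, $y\ne t$, with velocity $(1,t)$.

If $y<t$, the particle reaches the top of the white square on the right at distance $y/t$ from that square's left side. There it enters $Q_u$ from below, moves with velocity $(-1,t)$ and leaves $Q_u$ through the left side at height $y$. With velocity $(-1,-t)$ it comes down to the top of $Q_0$ at distance $y/t$ from NE, enters with velocity $(1,-t)$, and reaches the right side of $Q_0$ at depth $y$. It has gone once around the common corner $(\frac12,\frac12)$: the trajectory is closed.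

If $y>t$, the particle crosses the white square and enters the left side of $Q_{u+v}$, centred at $(2,0)$, at depth $y-t$. Inside it sinks by $t$ and leaves through the right side at depth $y$. The trajectory is invariant under translation by $u+v=(2,0)$.

Up to $\Gamma$ and time reversal every crossing of a vertical side is of this kind, and every segment inside a square has an end on a vertical side (slope $-t$ with $t<1$ cannot join bottom and top). So every trajectory avoiding corners stays in a horizontal band. In the language of Section 1 this is the degenerate case $\ell_A=\ell_D=0$: the letters $B$ and $C$ are left, the exchange is the identity, the label $\rho_u$ of $B$ has order $2$ (closed trajectories), and the label $\tau_h$ of $C$ is a drift along $h$. There is no motion transverse to $h$. A small perturbation of the lattice opens two thin intervals $A$ and $D$ whose labels involve $2u+v$. We must arrange that these labels do not cancel, and that this works for an interval of slopes at once.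

## 4. Four induction moves

*What this section is for:* to follow an orbit for a very long time, we restrict $\hat S$ to a smaller interval and get an exchange of the same family, with new lengths and new labels. In this section only, write $a,b,c,d$ for $\ell_A,\ell_B,\ell_C,\ell_D$ and $M=|\ell|$.

Recall that the first return map to $Y$ sends a point of $Y$ to the first point of its forward orbit that lies in $Y$ again. The *word* of a return is the list of letters visited from the start until just before the return. In the example of Section 1, with $Y=(1,7)$, the point $1.5$ returns at $4.5$ with word $BA$.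

**Lemma 1.** In each case below the first return map of $\hat S$ to $\Gamma\times Y$ is, after a translation of $Y$, the system with data $(\ell',s')$. Unlisted letters $I$ have word $I$ and $s_I'=s_I$.

* (c) $b>a$, $Y=(a,M)$: $\ell'=(a,b-a,c,d)$, word $A\to BA$, $s'_A=s_Bs_A$.
* (c′) $c>d$, $Y=(0,M-d)$: $\ell'=(a,b,c-d,d)$, word $D\to CD$, $s'_D=s_Cs_D$.
* (d) $a>b+d$, $Y=(b+d,M)$: $\ell'=(a-b-d,b,c,d)$, words $B\to BA$, $D\to DA$, $s'_B=s_Bs_A$, $s'_D=s_Ds_A$.
* (d′) $d>a+c$, $Y=(0,M-a-c)$: $\ell'=(a,b,c,d-a-c)$, words $A\to AD$, $C\to CD$, $s'_A=s_As_D$, $s'_C=s_Cs_D$.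

Every regular orbit visits $Y$ (at least at every second step), its itinerary is the concatenation of the words of its induced itinerary, and it is regular for the induced system.

*Proof.* Write $S=S_\ell$. The domains are $A=(0,a)$, $B=(a,a+b)$, $C=(a+b,a+b+c)$, $D=(a+b+c,M)$, and the images are $SB=(0,b)$, $SD=(b,b+d)$, $SA=(b+d,a+b+d)$, $SC=(a+b+d,M)$.

**Case (c).** Split $B\ (\subset Y)$ into $A'=(a,2a)$ and $B'=(2a,a+b)$. Then $SA'=(0,a)=A$ lies outside $Y$, and $S^2A'=(b+d,b+d+a)$. Also $SB'=(a,b)$, $SD=(b,b+d)$, $SC=(a+b+d,M)$. The domains are in the order $A',B',C,D$ with lengths $a,b-a,c,d$, the images in $Y$ in the order $B',D,A',C$. The word of $A'$ is $BA$, so $g$ becomes $g\,s_Bs_A$.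

**Case (c′).** Here $Y=(0,a+b+c)$, so $D$ is removed. Split $C$ into $C'=(a+b,a+b+c-d)$ and $D'=(a+b+c-d,a+b+c)$. Then $SD'=(a+b+c,M)=D$ and $S^2D'=(b,b+d)$, $SC'=(a+b+d,a+b+c)$, $SB=(0,b)$, $SA=(b+d,a+b+d)$. All but $SD'$ lie in $Y$, and the order is $B,D',A,C'$. The word of $D'$ is $CD$.

**Case (d).** $SB=(0,b)$ and $SD=(b,b+d)$ lie in $(0,b+d)\subset A$, outside $Y$. On $A$ the map adds $b+d$, so $S^2B=(b+d,2b+d)$ and $S^2D=(2b+d,2b+2d)$. With $A'=(b+d,a)$ we get $SA'=(2b+2d,a+b+d)$, and $SC=(a+b+d,M)$. Domains $A',B,C,D$, images $B,D,A',C$, and the words of $B$, $D$ are $BA$, $DA$.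

**Case (d′).** Here $Y=(0,b+d)$. $SA=(b+d,a+b+d)$ and $SC=(a+b+d,M)$ lie in $(b+d,M)\subset D$, since $b+d>a+b+c$. On $D$ the map subtracts $a+c$, so $S^2A=(b+d-a-c,b+d-c)$ and $S^2C=(b+d-c,b+d)$. With $D'=(a+b+c,b+d)$, of length $d-a-c$, we get $SD'=(b,b+d-a-c)$, and $SB=(0,b)$. Domains $A,B,C,D'$, images $B,D',A,C$, and the words of $A$, $C$ are $AD$, $CD$.

**Orbits visit $Y$.** In each case the removed part is, up to endpoints, the image under $S$ of points of $Y$: namely $SA'$; $SD'$; $SB\cup SD$; $SA\cup SC$. The boundary point of $Y$ inside $(0,M)$ is $a$, $a+b+c$, $b+d$, $b+d$ respectively, an endpoint of an interval or of an image, so a regular orbit avoids it. The removed part is also mapped into $Y$ by $S$. So of any two consecutive points of a regular orbit at least one is in $Y$, and the itinerary decomposes into the words listed.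

**Regularity persists.** The endpoints of the induced intervals and their images that are not old endpoints are the following. In (c) it is $2a\in B$, and $S(2a)=a$ is old. In (c′) it is $a+b+c-d\in C$, mapped to the old endpoint $a+b+c$. In (d) they are $2b+d=S(b)$ and $2b+2d=S(b+d)$, where $b,b+d\in A$ are old image endpoints. In (d′) they are $b+d-c=S(a+b+d)$ and $b+d-a-c=S(b+d)$, where $a+b+d,b+d\in D$ are old image endpoints. Since $S$ is injective, an orbit through a new endpoint passes through an old one, so a regular orbit never does. $\square$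

**Moves as matrices.** The linear maps $\ell'\mapsto\ell$ inverse to the moves are
$$G_c:\ \ell_B\mathrel{+}=\ell_A,\qquad G_{c'}:\ \ell_C\mathrel{+}=\ell_D,\qquad G_d:\ \ell_A\mathrel{+}=\ell_B+\ell_D,\qquad G_{d'}:\ \ell_D\mathrel{+}=\ell_A+\ell_C .$$
If $\ell=G\ell'$ with $\ell'>0$ (all entries positive), then $\ell>0$ and the inequality needed for the move holds. Hence if $\ell=G_1G_2\cdots G_r\ell'$ with $\ell'>0$, the moves $1,2,\dots,r$ can be performed on $\ell$ in this order and lead to $\ell'$.

## 5. A cycle of moves that gives the labels back, and escape in every direction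

*What this section is for:* we choose a product of moves after which the labels have the same form as before, so that it can be repeated for ever, and we show that a system that allows infinitely many repetitions moves $g(0)$ out of every band. No geometry of squares enters here.

Let $m\ge2$ be even, $n\ge1$, and let $m_k,n_k\ge1$ for $k\ge1$. Put
$$W=G_c^{m}G_{c'}^{n}G_dG_{d'}^2,\qquad N_k=G_c^{m_k}G_{c'}^{n_k}G_d^2G_{d'}^2,\qquad V_0=W,\quad V_k=WN_1\cdots N_k .$$

**Proposition 2.** Suppose $m_k\ge k$ for all $k$, and let $\ell\in\mathbb R^4_{>0}$ satisfy $V_k^{-1}\ell\in\mathbb R^4_{>0}$ for all $k\ge0$. Let $(g_j,x_j)_{j\in\mathbb Z}$ be a two-sided orbit of $\hat S$ with the labels (3) and $x_0$ regular for $S_\ell$. Then for every linear functional $w\neq0$ the numbers $w(g_j(0))$, $j\in\mathbb Z$, are unbounded.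

*Proof.* By the last remark of Section 4 the moves can be performed in the order in which the factors of $W,N_1,N_2,\dots$ are written. Call $A_k,B_k,C_k,D_k$ the letters after $WN_1\cdots N_k$ and $s^{(k)}$ the labels then. The label of a level-$k$ letter is the ordered product of the labels of its word.

**Step 1: labels after $W$.** *We bring (3) into a form that can be repeated.* The $m$ moves (c) replace $s_A$ by $\rho_u^m\rho_{2u+v}=\rho_{2u+v}$, because $m$ is even. (For odd $m$ we would get $\rho_u\rho_{2u+v}=\tau_h$, of infinite order, and the cancellation used in Step 2 would be lost.) The $n$ moves (c′) replace $s_D$ by $\tau_{nh}\tau_{-(2u+v)}=\tau_{nh-(2u+v)}$. The move (d) replaces $s_B$ by $\rho_u\rho_{2u+v}=\tau_{-(u+v)}=\tau_h$ and $s_D$ by $\tau_{nh-(2u+v)}\rho_{2u+v}=\rho_{nh}$. The two moves (d′) multiply $s_A$ and $s_C$ on the right by $s_D^2=\rho_{nh}^2=1$. Thus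
$$s^{(0)}=(\rho_{2u+v},\ \tau_h,\ \tau_h,\ \rho_{nh}).$$

**Step 2: labels after $N_k$.** *The form persists.* Let $s^{(k-1)}=(\rho_\alpha,\tau_h,\tau_h,\rho_\vartheta)$. The moves (c)$^{m_k}$ give $s_A=\tau_h^{m_k}\rho_\alpha=\rho_{\alpha+m_kh}$, and (c′)$^{n_k}$ give $s_D=\rho_{\vartheta+n_kh}$. The moves (d)$^2$ multiply $s_B,s_D$ by $s_A^2=1$, and (d′)$^2$ multiply $s_A,s_C$ by $s_D^2=1$. This is the reason for the squares in $N_k$: they change the lengths but not the labels. By induction, for all $k\ge0$,
$$s^{(k)}=(\rho_{\alpha_k},\ \tau_h,\ \tau_h,\ \rho_{\vartheta_k}),\qquad \alpha_k\in 2u+v+\mathbb Zh,\quad \vartheta_k\in\mathbb Zh. \tag{4}$$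

**Step 3: words.** *We write level-$k$ letters in letters of level $k-1$.* Put $m=m_k$, $n=n_k$ in this step. The moves (c)$^m$ give $A\to B^mA$, (c′)$^n$ give $D\to C^nD$, then (d)$^2$ append two copies of the current $A$ to $B$ and $D$, and (d′)$^2$ append two copies of the current $D$ to $A$ and $C$. With letters of level $k-1$ on the right,
$$D_k=C^nD(B^mA)^2,\quad A_k=B^mA\,D_k^2,\quad B_k=B(B^mA)^2,\quad C_k=C\,D_k^2. \tag{5}$$
Each of these four words contains $B_{k-1}^{m_k}A_{k-1}$. By Lemma 1 the itinerary of a regular orbit is, for every $k$, a concatenation of complete level-$k$ words. So for every $k\ge1$ the orbit contains $m_k$ consecutive complete blocks $B_{k-1}$, and for every $k\ge0$ a complete block $A_k$.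

**Step 4: functionals with $w(h)\ne0$.** *The translations $\tau_h$ alone suffice.* By (4) each block $B_{k-1}$ multiplies $g$ on the right by $\tau_h$. If $g(z)=p\pm z$, then $(g\tau_h)(z)=p\pm h\pm z$, with the same sign throughout. So along $m_k$ consecutive blocks $g(0)$ runs through $p,\,p\pm h,\dots,p\pm m_kh$ with a fixed sign, and the oscillation of $w(g_j(0))$ is at least $m_k|w(h)|\ge k|w(h)|$, for every $k$.

**Step 5: functionals with $w(h)=0$.** *Here drift along $h$ is invisible and we need a transverse motion that accumulates.* The vectors $h=-(u+v)$ and $2u+v$ are linearly independent, so $w(2u+v)\ne0$, and we may normalize $w(2u+v)=1$. By (4), $w(\alpha_k)=1$ and $w(\vartheta_k)=0$ for all $k$. Expand $A_k$ into letters of level $0$, and let $P_k\subset\mathbb R$ be the set of values $w(\gamma(0))$, where $\gamma\in\Gamma$ runs through the products of the labels $s^{(0)}$ over all prefixes of this expansion, including the empty and the full one. Then $0\in P_k$, and $P_0=\{0,w(\alpha_0)\}=\{0,1\}$.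

By (5), $A_k$ begins with $B^mA\,C^nD\,B^mA$. With $\alpha=\alpha_{k-1}$, $\vartheta=\vartheta_{k-1}$, the product over $B^mAC^nDB^m$ is
$$\tau_{mh}\,\rho_\alpha\,\tau_{nh}\,\rho_\vartheta\,\tau_{mh}=\tau_{mh}\,\rho_{\alpha-nh}\,\rho_\vartheta\,\tau_{mh}=\tau_{\alpha-\vartheta+(2m-n)h},$$
a translation whose vector has $w$-value $1$. The block $A_{k-1}$ that follows starts from this translation, so its prefixes contribute $1+P_{k-1}\subset P_k$. Hence $\max P_k\ge1+\max P_{k-1}$, and $\max P_k\ge k+1$.

A regular orbit contains a complete block $A_k$. If it starts from a state with $g(z)=p\pm z$, the states in the block have the values $w(p)\pm r$, $r\in P_k$, with one fixed sign. As $0\in P_k$ and $\max P_k\ge k+1$, the oscillation of $w(g_j(0))$ is at least $k+1$, for every $k$. $\square$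

## 6. Integers $m_k,n_k$ for which a two-dimensional cone of lengths survives

We shall see in Section 7 that the lengths produced by one lattice depend affinely on the slope $t$, and that different $t$ give non-proportional length vectors. So one lattice corresponds to a segment in the space of lengths, and Proposition 2 must apply to all points of the segment with the same integers.

The first thing to try is a self-similar system, with all $N_k$ equal to one matrix $N$. This fails at a definite place. We show below that $N^2$ has only positive entries, and the Perron–Frobenius theorem says that for a matrix $P$ with positive entries the cones $P^k\mathbb R^4_{\ge0}$ shrink to a single ray. Then $\bigcap_kV_k\mathbb R^4_{\ge0}$ is one ray, and for one lattice at most one slope $t$ is covered, a set of measure zero. We need cones $V_k\mathbb R^4_{\ge0}$ whose intersection contains a two-dimensional cone. The way to get it is to let $m_k$ and $n_k$ grow so fast that $N_k$ barely moves the directions of $e_B$ and $e_C$.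

**Step 1: columns.** *We compute what is needed of $W$ and $N_k$.* Apply the factors from right to left. For instance $G_{d'}^2$ sends $e_C$ to $(0,0,1,2)$, then $G_d^2$ gives $(4,0,1,2)$, then $G_{c'}^{n_k}$ gives $(4,0,1+2n_k,2)$, and $G_c^{m_k}$ gives $(4,4m_k,1+2n_k,2)$. In this way, in coordinates $(A,B,C,D)$,
$$We_B=(1,1+m,0,0),\qquad We_C=(2,2m,1+2n,2),$$
$$\begin{aligned}N_ke_A&=(5,5m_k,2n_k,2),& N_ke_B&=(2,1+2m_k,0,0),\\ N_ke_C&=(4,4m_k,1+2n_k,2),& N_ke_D&=(2,2m_k,n_k,1).\end{aligned} \tag{6}$$
(As a check, these are the numbers of letters in the words (5).) Every column of $N_{k+1}$ is nonnegative with a positive $A$-entry, and $N_ke_A>0$. So all entries of $N_kN_{k+1}$ are positive.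

**Step 2: the choice.** For nonzero $y\ge0$ put $[y]=y/|y|_1$, where $|y|_1$ is the sum of the absolute values of the coordinates. If $V$ is an invertible nonnegative matrix and $[y]\to e$, then $[Vy]=[V[y]]\to[Ve]$. Let $\eta=10^{-4}\tau$.

* Choose $m$ even with $|[We_B]-e_B|_1<\eta$, then $n$ with $|[We_C]-e_C|_1<\eta$. This is possible by the formulas for $We_B$ and $We_C$.
* We have $(We_B)_A(We_C)_B-(We_B)_B(We_C)_A=2m-2(1+m)=-2<0$. By continuity choose $\eta_*\in(0,\eta)$ such that $y_Az_B-y_Bz_A<0$ whenever $|y-[We_B]|_1\le\eta_*$ and $|z-[We_C]|_1\le\eta_*$.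
* Given $V_{k-1}$, choose $m_k\ge k$ so large that $|[V_ke_B]-[V_{k-1}e_B]|_1<2^{-k}\eta_*$. This is possible because $V_ke_B=V_{k-1}N_ke_B$, $[N_ke_B]\to e_B$ as $m_k\to\infty$, and $N_ke_B$ does not involve $n_k$. Then choose $n_k$ so large that $|[V_ke_C]-[V_{k-1}e_C]|_1<2^{-k}\eta_*$. This is possible because, with $m_k$ fixed, $[N_ke_C]\to e_C$ as $n_k\to\infty$.

The order matters: $m_k$ settles the $B$-column without $n_k$, and then $n_k$ overrules the large entry $4m_k$ in the $C$-column.

**Step 3: the limits.** The sequences $[V_ke_B]$, $[V_ke_C]$ are Cauchy. Let $\beta,\gamma$ be their limits. They have $|\beta|_1=|\gamma|_1=1$ and are within $\eta_*<\eta$ of $[We_B]$, $[We_C]$. Hence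
$$|\beta-e_B|_1<2\eta,\qquad|\gamma-e_C|_1<2\eta,\qquad \beta_A\gamma_B-\beta_B\gamma_A<0. \tag{7}$$

**Step 4: the surviving cone.** For $j\ge k$ we have $V_je_B\in V_k\mathbb R^4_{\ge0}$, and this cone is closed, so $\beta\in V_k\mathbb R^4_{\ge0}$ for all $k$; likewise $\gamma$. Then $V_{k+2}^{-1}\beta\ge0$ is nonzero, and $V_k^{-1}\beta=N_{k+1}N_{k+2}(V_{k+2}^{-1}\beta)>0$ because $N_{k+1}N_{k+2}$ has positive entries; likewise for $\gamma$. Also $W$ maps positive vectors to positive vectors. Therefore
$$\ell>0\ \text{ and }\ V_k^{-1}\ell\in\mathbb R^4_{>0}\ \ \forall k\ge0,\qquad\text{for every }\ell=x\beta+y\gamma,\ x,y\ge0,\ (x,y)\neq0. \tag{8}$$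
By (7), $\beta$ and $\gamma$ are linearly independent, so this cone is two-dimensional.

## 7. Reading the lattice off the cone

*What this section is for:* we find $u,v$ near $(1,1),(1,-1)$ for which the lengths of Section 8 are exactly a segment in the cone (8).

**Step 1: coordinates on the cone.** On $\mathrm{span}(\beta,\gamma)$ consider the linear forms
$$\sigma=\tfrac12(\ell_A+\ell_B),\qquad\varrho=\ell_C+\ell_D+\sigma .$$
The coordinates of $\beta$ and of $\gamma$ sum to $1$, so $\varrho=1-\sigma$ at $\beta$ and at $\gamma$. By (7), $\beta_C+\beta_D\le2\eta$ and $\gamma_A+\gamma_B\le2\eta$, and $\gamma>0$, so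
$$\tfrac12-\eta\le\sigma(\beta)\le\tfrac12,\qquad 0<\sigma(\gamma)\le\eta .$$
Therefore
$$\Delta:=\varrho(\gamma)\sigma(\beta)-\sigma(\gamma)\varrho(\beta)=(1-\sigma(\gamma))\sigma(\beta)-\sigma(\gamma)(1-\sigma(\beta))=\sigma(\beta)-\sigma(\gamma)\ge\tfrac12-2\eta\ge\tfrac13,$$
$$\frac{\sigma(\gamma)}{\varrho(\gamma)}\le\frac{\eta}{1-\eta}<\tau,\qquad\frac{\sigma(\beta)}{\varrho(\beta)}\ge\frac{1/2-\eta}{1/2+\eta}>1-4\eta>1-\tau .$$
Since $\Delta\ne0$, $(\varrho,\sigma)$ are coordinates on the span. On the segment from $\gamma$ to $\beta$ we have $\varrho=1-\sigma$, and $\sigma$ is affine and increasing, so $\sigma/\varrho$ increases continuously from a value below $\tau$ to a value above $1-\tau$. Hence for each $t\in J$ there is a point of the segment with $\sigma/\varrho=t$. Dividing it by its $\varrho$-value gives the vector $\ell(t)$ with $\varrho=1$, $\sigma=t$, a positive combination of $\beta$ and $\gamma$. So (8) applies to $\ell(t)$, for all $t\in J$ simultaneously.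

**Step 2: the four numbers.** Define $\varepsilon_1,\varepsilon_2,\xi,\zeta$ by the identities of linear forms on the span
$$\ell_A=\varepsilon_2\varrho-\varepsilon_1\sigma,\qquad\ell_D=\xi\sigma-\zeta\varrho, \tag{9}$$
and set $\delta_1=\xi-\varepsilon_1$, $\delta_2=\zeta-\varepsilon_2$. Evaluate at $\beta$ and $\gamma$ and solve:
$$\varepsilon_2\Delta=\ell_A(\gamma)\sigma(\beta)-\ell_A(\beta)\sigma(\gamma),\qquad \varepsilon_1\Delta=\ell_A(\gamma)\varrho(\beta)-\ell_A(\beta)\varrho(\gamma),$$
$$-\zeta\Delta=\ell_D(\gamma)\sigma(\beta)-\ell_D(\beta)\sigma(\gamma),\qquad -\xi\Delta=\ell_D(\gamma)\varrho(\beta)-\ell_D(\beta)\varrho(\gamma).$$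
At $\beta$ and $\gamma$ we have $\ell_A,\ell_D\in[0,2\eta]$ by (7) and $\sigma,\varrho\in[0,1]$. So each right-hand side is a difference of two numbers in $[0,2\eta]$, and $\Delta\ge\frac13$ gives $|\varepsilon_1|,|\varepsilon_2|,|\xi|,|\zeta|\le6\eta$ and $|\delta_1|,|\delta_2|\le12\eta$. So all of $|\varepsilon_i|,|\delta_i|$ are at most
$$e:=\tau/100=100\eta,\qquad e\le\tfrac1{400}.$$
Moreover the sign condition in (7) gives
$$\varepsilon_2\Delta=\tfrac12\gamma_A(\beta_A+\beta_B)-\tfrac12\beta_A(\gamma_A+\gamma_B)=\tfrac12(\gamma_A\beta_B-\beta_A\gamma_B)>0,\qquad\text{so }\varepsilon_2>0 .$$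

**Step 3: the lattice.** Put
$$u=(1+\varepsilon_1,\,1+\varepsilon_2),\qquad v=(1+\delta_1,\,-1+\delta_2),\qquad\Lambda=\mathbb Zu+\mathbb Zv .$$
Since $v_1u_2-v_2u_1\ge2(1-e)^2>0$, $u,v$ are linearly independent. For $t\in J$ write
$$\kappa=\ell_A(\ell(t))=\varepsilon_2-t\varepsilon_1>0,\qquad \nu=\ell_D(\ell(t))=t\xi-\zeta>0,\qquad \omega=\delta_2-t\delta_1 .$$
With $\ell_B=2\sigma-\ell_A$ and $\ell_C=\varrho-\sigma-\ell_D$ we get
$$\ell(t)=(\kappa,\ 2t-\kappa,\ 1-t-\nu,\ \nu),\qquad\omega=-\kappa-\nu<0,\qquad \kappa\le2e,\quad\nu\le12\eta\le e. \tag{10}$$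
This is affine in $t$, and different $t$ give non-proportional vectors, as announced in Section 6.

**Step 4: admissibility.** *The closed squares $Q_\lambda$ must be pairwise disjoint, that is, $|\lambda|_\infty>1$ for $0\ne\lambda\in\Lambda$.* For $\lambda=iu+jv$ put $(p,q)=(i+j,i-j)$, the *ideal centre*: the position of $\lambda$ in the exact checkerboard. For example the ideal centre of $2u+v$ is $(3,1)$. Then $p+q$ is even, $\max(|p|,|q|)=|i|+|j|$, and $\lambda$ differs from $(p,q)$ by at most $e\max(|p|,|q|)$ in each coordinate. If $|i|+|j|\ge2$, then $|\lambda|_\infty\ge2(1-e)>1$. If $\lambda=\pm u$, then $|\lambda_2|=1+\varepsilon_2>1$. If $\lambda=\pm v$, use $\omega<0$, that is $\delta_2<t\delta_1$ with $t>0$: either $\delta_2<0$, and then $|v_2|=1-\delta_2>1$, or $\delta_2\ge0$, and then $\delta_1>0$ and $v_1>1$. So $\Lambda$ is $(1,1)$-admissible.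

## 8. From one vertical side to the next

*What this section is for:* we compute, for every slope $t\in J$, how the particle goes from one crossing of a vertical side to the next. Fix $t\in J$.

**Coding.** An oriented crossing of the right side of $Q_0$ at $(\frac12,\frac12-y)$, $0<y<1$, is described by $x=y$ if it is outward (outside velocity $(1,t)$), and by $x=-y$ if it is inward (outside velocity $(-1,-t)$, then inside velocity $(-1,t)$). Every oriented crossing of a vertical side is $g\cdot x$, the image under $g$ of the crossing $x$, for a unique $g\in\Gamma$ and a unique $x\in(-1,0)\cup(0,1)$: $g=\tau_\lambda$ for the right side of $Q_\lambda$, $g=\rho_\lambda$ for its left side. For $\rho_\lambda\cdot x$ the crossing point is at height $|x|$ above the SW corner of $Q_\lambda$. The crossing is outward if $x>0$ and inward if $x<0$.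

**Lemma 3.** For a regular trajectory, every crossing $g\cdot x$ of a vertical side has $x$ in one of the open intervals $J_i$ below, and the next crossing of a vertical side is $g\,c(x)\cdot R(x)$, where

| $x\in$ | $R(x)$ | image | $c(x)$ |
|---|---|---|---|
| $J_1=(-1,-t)$ | $x+1+t$ | $(t,1)$ | $\rho_0$ |
| $J_2=(-t,t-\kappa)$ | $x+\kappa$ | $(-t+\kappa,t)$ | $\rho_u$ |
| $J_3=(t-\kappa,t+\nu)$ | $x-2t+\kappa-\nu$ | $(-t-\nu,-t+\kappa)$ | $\rho_{2u+v}$ |
| $J_4=(t+\nu,1)$ | $x-1-t-\nu$ | $(-1,-t-\nu)$ | $\rho_{u+v}$ |

*Proof.* Elements of $\Gamma$ map trajectories to trajectories, so we may take $g=1$.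

**Tools.** The *level* $L(z)=z_2-tz_1$ is constant along outside segments. Let $c_0=\frac12-\frac t2$ be the level of the NE corner of $Q_0$; then NW, SW, SE of $Q_0$ have levels $c_0+t$, $c_0-1+t$, $c_0-1$. On a square the level is maximal at NW and minimal at SE. From the definitions,
$$L(u)=1-t+\kappa,\qquad L(v)=-1-t+\omega,\qquad L(u+v)=-2t-\nu. \tag{11}$$
This gives the levels of corners that we need:

* $Q_u$: SW $=c_0+\kappa$, SE $=c_0+\kappa-t$.
* $Q_{u+v}$: NW $=c_0-t-\nu$.
* $Q_{2u+v}$: SW $=c_0-2t+\kappa-\nu$.
* $Q_v$: NW $=c_0-1+\omega$.
* $Q_{-v}$: SE $=c_0+t-\omega$.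

To see that no other square is in the way, we put each outside segment in a box. A square meets a box only if its centre lies in the box enlarged by $\frac12$ on each side. All boxes below lie in $[-\frac12,2.6]\times[-\frac12,1.6]$, so such centres have sup-norm at most $3.1$. Since $4(1-e)>3.1$, only ideal centres with $\max(|p|,|q|)\le3$ matter, and then real and ideal centres differ by at most $3e$ in each coordinate. Recall $\tau=100e$ and $e\le\frac1{400}$, so $\kappa\le2e<t$ and $t+\nu\le1-\tau+e<1$.

**Case (i): $x=-y$ with $t<y<1$.** *The particle crosses $Q_0$ from right to left.* It enters at height $1-y$ above the bottom, moves with velocity $(-1,t)$, and reaches the left side at height $1-y+t\in(t,1)$ above SW, where it exits. So $c=\rho_0$ and $R=1+t-y=x+1+t$.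

**Case (ii): $x=-y$ with $0<y<t$.** *The particle leaves $Q_0$ through the top and meets $Q_u$.* It exits at $(\frac12-\frac yt,\frac12)$ with velocity $(1,t)$, at level $c_0+y$.

If $y>\kappa$: since $\varepsilon_2>0$, $y>\kappa=\varepsilon_2-t\varepsilon_1>-t\varepsilon_1$, so the exit point is to the left of the line $z_1=\frac12+\varepsilon_1$ carrying the left side of $Q_u$. Comparing levels with SW of $Q_u$, the ray meets that side at height $y-\kappa\in(0,1)$ above SW. The segment ends at $z_1\le\frac12+e$ and $z_2=\frac12+\varepsilon_2+y-\kappa\le\frac32-\tau+e$.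

If $y<\kappa$: the start has $z_2=\frac12<\frac12+\varepsilon_2$, so it lies below the bottom line of $Q_u$. On that line the ray is at distance $(\kappa-y)/t\in(0,1)$ to the right of SW. The segment ends at $z_1\le\frac12+e+2e/\tau<0.53$ and $z_2=\frac12+\varepsilon_2$.

In both cases the segment lies in $[-\frac12,0.53]\times[\frac12,\frac32-\tau+e]$. Squares meeting it have ideal centre with $-1-3e\le p\le1.03+3e$ and $-3e\le q\le2-\tau+4e<2$. So $p\in\{-1,0,1\}$, $q\in\{0,1\}$, and by parity only $Q_0$, $Q_u$, $Q_{-v}$ (ideal centres $(0,0),(1,1),(-1,1)$) remain. $Q_0$ is being left upwards. $Q_{-v}$ has levels $\ge c_0+t-\omega>c_0+y$. So $Q_u$ is hit first, at the point computed.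

If $y>\kappa$, this is an inward crossing of the left side of $Q_u$ at height $y-\kappa$: $R=-(y-\kappa)=x+\kappa$, $c=\rho_u$. If $y<\kappa$, the particle enters $Q_u$ through the bottom, moves with velocity $(-1,t)$ and exits through the left side at height $\kappa-y$: $R=\kappa-y=x+\kappa$, $c=\rho_u$. If $y=\kappa$, the same box argument shows that the particle hits the corner SW of $Q_u$, which is excluded for a regular trajectory.

**Case (iii): $x=y>0$.** The particle is outside with velocity $(1,t)$, starting from $(\frac12,\frac12-y)$, at level $c_0-y$.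

**(iii)(a): $y<t-\kappa$.** *It meets the bottom of $Q_u$.* The bottom of $Q_u$ is above the start, as $\varepsilon_2>0$. Comparing levels, the ray meets it at distance $(y+\kappa)/t\in(0,1)$ from SW. The segment lies in $[\frac12,\frac32+e]\times[-\frac12+\tau,\frac12+e]$. Squares meeting it have $-3e\le p\le2+4e$ and $-1+\tau-3e\le q\le1+4e$, so $p\in\{0,1,2\}$, $q\in\{0,1\}$, and by parity only $Q_0$, $Q_u$, $Q_{u+v}$ (ideal centres $(0,0),(1,1),(2,0)$) remain. $Q_0$ is being left to the right, and $Q_{u+v}$ has levels $\le c_0-t-\nu<c_0-y$. So $Q_u$ is hit first. Inside $Q_u$ the particle moves with velocity $(-1,t)$ and exits through the left side at height $y+\kappa<1$. So $R=y+\kappa=x+\kappa$, $c=\rho_u$.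

**(iii)(b): $y>t+\nu$.** *It meets the left side of $Q_{u+v}$.* The level is below that of NW of $Q_{u+v}$ by $y-t-\nu\in(0,1)$, so the ray meets the left side of $Q_{u+v}$ at depth $y-t-\nu$ below NW. That side is on the line $z_1=\frac32+\varepsilon_1+\delta_1$, and its top is at $z_2=\frac12+\varepsilon_2+\delta_2$, so the segment lies in $[\frac12,\frac32+2e]\times[-\frac12,\frac12+2e]$. Squares meeting it have $-3e\le p\le2+5e$ and $-1-3e\le q\le1+5e$, so only $Q_0$, $Q_u$, $Q_v$, $Q_{u+v}$ remain (ideal centres $(0,0),(1,1),(1,-1),(2,0)$). $Q_0$ is being left, $Q_u$ has levels $\ge c_0+\kappa-t>c_0-y$, and $Q_v$ has levels $\le c_0-1+\omega<c_0-y$. So there is an inward crossing of the left side of $Q_{u+v}$ at height $1-y+t+\nu$: $R=y-1-t-\nu$, $c=\rho_{u+v}$.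

**(iii)(c): $t-\kappa<y<t+\nu$.** *It slips between $Q_u$ and $Q_{u+v}$.* The level is below all levels of $Q_u$ (which are $\ge c_0+\kappa-t$) and above all levels of $Q_{u+v}$ (which are $\le c_0-t-\nu$). Comparing with SW of $Q_{2u+v}$, the ray meets the left side of $Q_{2u+v}$ at height $2t-\kappa+\nu-y\in(t-\kappa,t+\nu)\subset(0,1)$. The segment starts at height $\ge\frac12-t-\nu$ and ends at $z_1\le\frac52+3e$, $z_2\le\frac12+3e+t+\nu$, so it lies in $[\frac12,\frac52+3e]\times[-\frac12+\tau-4e,\frac32-\tau+7e]$. Squares meeting it have $-3e\le p\le3+6e$ and $-1+\tau-7e\le q\le2-\tau+10e$, so $q\in\{0,1\}$, and by parity only $Q_0$, $Q_u$, $Q_{u+v}$, $Q_{2u+v}$ (ideal centres $(0,0),(1,1),(2,0),(3,1)$) remain. The first is being left, the next two are avoided by level. So there is an inward crossing of the left side of $Q_{2u+v}$: $R=-(2t-\kappa+\nu-y)=x-2t+\kappa-\nu$, $c=\rho_{2u+v}$.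

**Endpoints.** For $x=-t$ the particle hits the NW corner of $Q_0$. For $x=t-\kappa$ the argument of (iii)(a), with distance $1$ from SW, shows that it hits the SE corner of $Q_u$; the square $Q_{u+v}$ is still avoided because $c_0-t+\kappa>c_0-t-\nu$. For $x=t+\nu$ the argument of (iii)(b), with depth $0$, shows that it hits the NW corner of $Q_{u+v}$; here $c_0+\kappa-t>c_0-t-\nu$, and $c_0-1+\omega<c_0-t-\nu$ since $t+\nu<1$. So for a regular trajectory $x$ is in an open $J_i$. $\square$

## 9. The return to $(-t,1)$ is the inverse of $S_{\ell(t)}$

**Step 1: the first return map.** *We cut the four branches of $R$ down to the exchange of Section 1.* We have $RJ_1=(t,1)$ and $RJ_4=(-1,-t-\nu)\subset J_1$. The part of $RJ_3$ below $-t$ is $(-t-\nu,-t)\subset J_1$, since $t+\nu<1$, and it comes from $x<t-\kappa+\nu$. So the first return $T$ of $(g,x)\mapsto(g\,c(x),Rx)$ to $X=(-t,1)$ is: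

* $B$: $(-t,t-\kappa)\to(-t+\kappa,t)$, with group element $\rho_u$;
* $D$: $(t-\kappa,t-\kappa+\nu)\to(1-\nu,1)$, with $\rho_{2u+v}\rho_0=\tau_{2u+v}$;
* $A$: $(t-\kappa+\nu,t+\nu)\to(-t,-t+\kappa)$, with $\rho_{2u+v}$;
* $C$: $(t+\nu,1)\to(t,1-\nu)$, with $\rho_{u+v}\rho_0=\tau_{u+v}$.

The images are in the order $A,B,C,D$, with lengths $\kappa,\,2t-\kappa,\,1-t-\nu,\,\nu$, and the domains are in the order $B,D,A,C$. So, after shifting $X$ by $t$, the map $T^{-1}$ on the $x$-coordinate is exactly $S_{\ell(t)}$ with $\ell(t)$ as in (10), where the letter of a point is that of the image interval containing it. Following the trajectory backwards multiplies the group element on the right by the inverse elements, which are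
$$\rho_{2u+v}^{-1}=\rho_{2u+v},\qquad\rho_u^{-1}=\rho_u,\qquad\tau_{u+v}^{-1}=\tau_h,\qquad\tau_{2u+v}^{-1}=\tau_{-(2u+v)}$$
for $A,B,C,D$. These are the labels (3). So $T^{-1}$ is $\hat S$ with $\ell=\ell(t)$ and the labels (3).

**Step 2: no outside ray is infinite.** Let $O=\bigcup_\lambda\operatorname{int}Q_\lambda$. By (11), $0<L(u)=1-t+\kappa<1+t$, as $\kappa<2t$. The levels of $\operatorname{int}Q_0$ form an open interval of length $1+t$. So the levels of the sets $\operatorname{int}Q_{ku}$, $k\in\mathbb Z$, cover $\mathbb R$, and every full line of slope $t$ meets $O$. Every ray of slope $t$ also meets $O$. Indeed, suppose $z_0+r(1,t)\notin O$ for all $r\ge0$ (the opposite direction is the same). Choose $\lambda_n\in\Lambda$ such that $z_0+n(1,t)-\lambda_n$ is bounded, and let $z_*$ be a limit point. As $O$ is $\Lambda$-invariant, for each $r\in\mathbb R$ and $n\ge-r$ we have $z_0+(n+r)(1,t)-\lambda_n\notin O$. The complement of $O$ is closed, so $z_*+r(1,t)\notin O$ for all $r\in\mathbb R$, a contradiction.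

**Step 3: infinitely many vertical crossings.** By Step 2 every outside segment of a regular trajectory is finite and leads to a square in both time directions. It joins two different squares, because a square is convex. The closed squares are disjoint and form a lattice-periodic family, so the distances between different squares are bounded below by a positive number, and so are the lengths of outside segments. Hence crossings do not accumulate in finite time. A segment inside a unit square has slope $-t$ with $0<t<1$, so it cannot join two horizontal sides, and at least one of its ends is on a vertical side. Hence the trajectory crosses vertical sides infinitely often in both directions.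

**Step 4: the orbit in $X$ is regular.** Fix an orientation of a regular trajectory. Its crossings of vertical sides $(g_j,x_j)_{j\in\mathbb Z}$ satisfy $x_{j+1}=Rx_j$, $g_{j+1}=g_jc(x_j)$. By Lemma 3 the $x_j$ avoid the endpoints of the $J_i$. They also avoid the endpoints of the images $RJ_i$, since each $x_j$ lies in one of the disjoint open intervals $RJ_i$. If $x_j\notin X$, then $x_j\in J_1$ and $x_{j+1}\in RJ_1\subset X$, so at least one of any two consecutive $x_j$ lies in $X$. The endpoints of the pieces of $T$ and $T^{-1}$ are among the points just excluded, except $t-\kappa+\nu$ and $1-\nu$. If $x_j=t-\kappa+\nu\in J_3$, then $x_{j+1}=-t$, an endpoint of $J_1$: impossible. If $x_j=1-\nu\in RJ_1$, then $x_{j-1}=-t-\nu$, an endpoint of $RJ_3$: impossible. So the crossings with $x_j\in X$, read backwards and shifted by $t$, form a two-sided $\hat S$-orbit of a regular point of $S_{\ell(t)}$.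

**Step 5: regular trajectories exist.** Start a trajectory at the crossing $1\cdot x$, $x\in X$, $x\neq0$. As long as it meets no corner, it continues, by Steps 2 and 3, for infinite time. There are countably many corners, finitely many trajectory branches at each (the velocities are $\pm(1,t)$, $\pm(1,-t)$), and each branch has countably many crossings. So all but countably many $x\in X$ lie on regular trajectories.

## 10. Every functional is unbounded, for every slope in $[\tau,1-\tau]$

Let $t\in J$ and take a regular trajectory with outside slope $t$. By Section 9 its crossings in $X$, read backwards, form an orbit of $\hat S$ with lengths $\ell(t)$ and labels (3), over a regular point. By (8), $V_k^{-1}\ell(t)\in\mathbb R^4_{>0}$ for all $k$, and $m_k\ge k$ by construction. So Proposition 2 applies: for every linear functional $w\ne0$ the numbers $w(g(0))$ are unbounded along the orbit. At a state $(g,x)$ the crossing point is $g(\frac12,\frac12-|x|)=g(0)\pm(\frac12,\frac12-|x|)$, within distance $1$ of $g(0)$. Hence $w$ is unbounded on the trajectory, and the trajectory is contained in no band.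

This holds for every $t\in J$ with one and the same lattice $\Lambda$, which is admissible by Section 7, and regular trajectories exist by Section 9. After rescaling by $\mathrm{diag}(a,b)$, every $\theta$ with $\frac ab\tan\theta\in[\tau,1-\tau]$ is untrapped. These $\theta$ form a set of positive measure, so the conjecture is disproved for every $a,b>0$. What is left of the Theorem is the covolume and the number of lattices.

## 11. An invariant two-form and the covolume

*What this section is for:* all four moves preserve one alternating form, and its value on $(\beta,\gamma)$ is, up to a factor, the covolume minus $2$.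

**Step 1: the form.** Let
$$\Omega(y,z)=(y_Az_B-y_Bz_A)+(y_Cz_D-y_Dz_C)+(y_Az_D-y_Dz_A),$$
in short $A\wedge B+C\wedge D+A\wedge D$. Under $G_c$ the letter $B$ becomes $B+A$, and $A\wedge(B+A)=A\wedge B$. Under $G_{c'}$, $C$ becomes $C+D$, and $(C+D)\wedge D=C\wedge D$. Under $G_d$, $A$ becomes $A+B+D$, and the added terms $D\wedge B+B\wedge D$ cancel. Under $G_{d'}$, $D$ becomes $D+A+C$, and the added terms $C\wedge A+A\wedge C$ cancel. So $\Omega$ is invariant under all four maps, hence under $V_k$, and
$$\Omega(V_ke_B,V_ke_C)=\Omega(e_B,e_C)=0 .$$
Scaling and passing to the limit, $\Omega(\beta,\gamma)=0$.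

**Step 2: the covolume.** For forms $f=f_\varrho\varrho+f_\sigma\sigma$ and $g=g_\varrho\varrho+g_\sigma\sigma$ on the span let $\{f,g\}=f_\varrho g_\sigma-f_\sigma g_\varrho$. Then
$$f(\beta)g(\gamma)-f(\gamma)g(\beta)=\{f,g\}\,(\varrho(\beta)\sigma(\gamma)-\sigma(\beta)\varrho(\gamma))=-\Delta\{f,g\}.$$
Expanding with $\delta_1=\xi-\varepsilon_1$, $\delta_2=\zeta-\varepsilon_2$,
$$v_1u_2-v_2u_1=(1+\xi-\varepsilon_1)(1+\varepsilon_2)-(-1+\zeta-\varepsilon_2)(1+\varepsilon_1)=2+\xi-\zeta+2\varepsilon_2+\xi\varepsilon_2-\zeta\varepsilon_1 .$$
This number is positive, so it is the covolume of $\Lambda$. By (9), and because $2\sigma=\ell_A+\ell_B$ and $\varrho-\sigma=\ell_C+\ell_D$,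
$$\{\ell_A,\ell_B\}=\{\ell_A,2\sigma\}=2\varepsilon_2,\qquad\{\ell_C,\ell_D\}=\{\varrho-\sigma,\ell_D\}=\xi-\zeta,\qquad\{\ell_A,\ell_D\}=\varepsilon_2\xi-\varepsilon_1\zeta .$$
Therefore
$$\mathrm{covol}(\Lambda)-2=\{\ell_A,\ell_B\}+\{\ell_C,\ell_D\}+\{\ell_A,\ell_D\}=-\Omega(\beta,\gamma)/\Delta=0 .$$
After rescaling the covolume is $2ab$: the obstacles cover exactly half of the plane.

## 12. Recovering the integers from the basis: uncountably many lattices

Fix $W$ (and $\eta_*$). At each step infinitely many values of $m_k$ are allowed, so uncountably many sequences $(m_k,n_k)_{k\ge1}$ occur. We show that such a sequence can be recovered from the basis $(u,v)$, that is, from the numbers $\varepsilon_i,\delta_i$.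

These numbers determine $\xi=\delta_1+\varepsilon_1$ and $\zeta=\delta_2+\varepsilon_2$, hence by (10) the vector $\ell(t_0)$ for a fixed $t_0\in J$, hence $y=W^{-1}\ell(t_0)$. By (8) we have $y=N_1y'$ with $y'=V_1^{-1}\ell(t_0)>0$. Quite generally let $y=N_ky'$ with $y'>0$. In $N_k=G_c^{m_k}G_{c'}^{n_k}G_d^2G_{d'}^2$ the factors $G_{d'}^2$ and $G_d^2$ change only the $D$- and the $A$-coordinate, and the other two change only $C$ and $B$. So
$$y_B=y_B'+m_ky_A,\quad y_C=y_C'+n_ky_D,\qquad y_A>y_B',\quad y_D=y_D'+2(y_A'+y_C')>y_C',$$
where $y_A>y_B'$ because $y_A=y_A'+2(y_B'+y_D)$. Hence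
$$m_k=\lfloor y_B/y_A\rfloor,\qquad n_k=\lfloor y_C/y_D\rfloor,\qquad y'=N_k^{-1}y,$$
and one continues with $y'$. So different sequences give different bases $(u,v)$, and uncountably many bases occur. A lattice has only countably many bases, so uncountably many lattices occur. Rescaling by $\mathrm{diag}(a,b)$ preserves this, and the proof of the Theorem is complete. $\blacksquare$
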